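\title{Weak and strong invariance of full conditional probabilities}

\begin{abstract}
A full conditional probability assigns a value $P(A\mid B)$ to every event $A$ and every nonempty condition $B$. It is weakly invariant under a group $G$ if $P(gA\mid gB)=P(A\mid B)$, and strongly invariant if $P(gA\mid B)=P(A\mid B)$ whenever $A\cup gA\subseteq B$. We show that a space can admit a weakly invariant full conditional probability and no strongly invariant one, even when the algebra of events is the power set; the example is the lamplighter group acting on $\mathbb F_2[x,x^{-1}]$ or on itself. The main tool is an extension theorem: if $N$ is normal in $G$ and $G/N$ is locally cyclic, then a space with a strongly $N$-invariant probability has one that is also weakly $G$-invariant. Its proof combines compactness, approximation by measures on finite algebras, and Brouwer's fixed point theorem. We also show that the two kinds of invariance coincide for all probabilities on all $G$-spaces exactly when $G$ has no nontrivial left-orderable quotient.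
\end{abstract}

\section{Introduction}\label{sec:intro}

An ordinary probability $m$ defines the conditional probability $m(A\cap B)/m(B)$ only when $m(B)>0$. A full conditional probability takes conditioning as the basic notion and admits every nonempty condition. Let $\mathcal F$ be an algebra of subsets of a nonempty set $\Omega$, that is, a family that contains $\Omega$ and is closed under complements and finite unions, and let $\mathcal F^*=\mathcal F\setminus\{\emptyset\}$. A \emph{full conditional probability} on $\mathcal F$ is a function $P:\mathcal F\times\mathcal F^*\to[0,1]$ such that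
\begin{enumerate}
\item[(a)] for each $B\in\mathcal F^*$, the function $P(\,\cdot\mid B)$ is a finitely additive probability on $\mathcal F$ with $P(B\mid B)=1$;
\item[(b)] $P(A\mid B)\,P(B\mid C)=P(A\mid C)$ whenever $A\subseteq B\subseteq C$ are in $\mathcal F$ and $B\neq\emptyset$.
\end{enumerate}
Throughout, \emph{probability} means full conditional probability. By (a) we have $P(A\setminus B\mid B)\le P(\Omega\setminus B\mid B)=0$, so $P(A\mid B)=P(A\cap B\mid B)$. With (b) this gives
\begin{equation}\label{eq:ratio}
P(A\mid B)=\frac{P(A\cap B\mid C)}{P(B\mid C)}\qquad\text{if } B\subseteq C \text{ and } P(B\mid C)>0 .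
\end{equation}
Thus $P$ is given by the usual ratio wherever the ratio makes sense, and it carries new information on the conditions $B$ with $P(B\mid\Omega)=0$.

Let a group $G$ act on $\Omega$, and let $\mathcal F$ be $G$-invariant: $gA\in\mathcal F$ for all $g\in G$ and $A\in\mathcal F$. We call $(\Omega,\mathcal F)$ a \emph{$G$-space}. A probability $P$ on $\mathcal F$ is
\begin{itemize}
\item \emph{weakly invariant under $g$} if $P(gA\mid gB)=P(A\mid B)$ for all $A\in\mathcal F$, $B\in\mathcal F^*$;
\item \emph{strongly invariant under $g$} if $P(gA\mid B)=P(A\mid B)$ for all $A\in\mathcal F$, $B\in\mathcal F^*$ with $A\cup gA\subseteq B$.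
\end{itemize}
For a subgroup $H$ of $G$, the probability $P$ is \emph{weakly} (\emph{strongly}) \emph{$H$-invariant} if it is weakly (strongly) invariant under every element of $H$.

To see what the two notions measure, suppose that $P(A\mid B)=v(A\cap B)/v(B)$ for some finitely additive $v$. If $v(gA)=v(A)$ for all $A$, then $P$ is strongly invariant under $g$. If only $v(gA)=c\,v(A)$ with a constant $c>0$, then $P$ is still weakly invariant under $g$. Strong invariance says that $A$ and $gA$ have the same size; weak invariance allows $g$ to change the scale.

Strong invariance under $g$ implies weak invariance under $g$. Indeed, let $A\in\mathcal F$, $B\in\mathcal F^*$ and $D=B\cup gB$. Then $P(gB\mid D)=P(B\mid D)$, and these numbers are positive because their sum is at least $P(D\mid D)=1$. Also $P(gA\cap gB\mid D)=P(A\cap B\mid D)$. Dividing and using \eqref{eq:ratio} gives $P(gA\mid gB)=P(A\mid B)$. The converse fails for an individual probability, already for $\mathbb Z$ acting on itself: given a finite condition $B$, put all the mass on the largest element of $B$. But the same space carries a strongly invariant probability as well, given by counting (Example~\ref{ex:max}).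 The question is therefore one of existence. It was posed in \cite{TwoKinds}.

\medskip
\noindent\textbf{Question.} \emph{Is there a group $G$ and a $G$-space $(\Omega,\mathcal F)$ that admits a weakly $G$-invariant probability but no strongly $G$-invariant probability? What if $\mathcal F=\mathcal P\Omega$, the power set of $\Omega$?}
\medskip

For the first part one expects the answer yes. Dilations multiply length by a constant, so ratios of lengths are weakly invariant under the affine group, while an interval is the union of two disjoint affine copies of itself, which strong invariance cannot allow.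

\begin{theorem}\label{thm:affine}
Let $\Omega=\mathbb R$, let $G=\{x\mapsto ax+b: a>0,\ b\in\mathbb R\}$, and let $\mathcal F$ consist of the finite unions of bounded intervals $[c,d)$ and their complements. Then $\mathcal F$ admits a weakly $G$-invariant probability and no strongly $G$-invariant probability.
\end{theorem}

On a power set there is no such formula: $P$ must be defined for all subsets and all nonempty conditions, and a weakly invariant probability need not exist at all (Remark~\ref{rem:hyp}). Still, the two notions are obstructed by different things. Weak invariance makes $P(\,\cdot\mid\Omega)$ an invariant finitely additive probability, which is a constraint on $\Omega$ as a whole, whereas strong invariance fails as soon as a single nonempty set contains two disjoint translates of itself. So one looks for a tame group with such a set, and the work is to prove that a weakly invariant probability exists. A group is \emph{locally cyclic} if each of its finitely generated subgroups is cyclic; $\mathbb Z$ and $\mathbb Q$ are examples.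

\begin{theorem}\label{thm:ext}
Let $N$ be a normal subgroup of $G$ with $G/N$ locally cyclic, and let $(\Omega,\mathcal F)$ be a $G$-space. If $\mathcal F$ admits a strongly $N$-invariant probability, then it admits a probability that is strongly $N$-invariant and weakly $G$-invariant.
\end{theorem}

\begin{theorem}\label{thm:lamp}
Let $\Omega=\mathbb F_2[x,x^{-1}]$, and let $G$ be the group of permutations of $\Omega$ generated by $t:f\mapsto xf$ and the translations $h_w:f\mapsto f+w$, $w\in\Omega$ (the lamplighter group). Then $\mathcal P\Omega$ admits a weakly $G$-invariant probability and no strongly $G$-invariant probability. The same holds for $\mathcal PG$, where $G$ acts on itself by left multiplication.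
\end{theorem}

So the answer to both parts of the question is yes. The last theorem shows how far apart the two notions can be. A group $K$ is \emph{left-orderable} if it has a total order such that $x<y$ implies $kx<ky$ for all $k,x,y\in K$.

\begin{theorem}\label{thm:order}
Let $G$ be a group.
\begin{enumerate}
\item[(i)] If $P$ is a weakly $G$-invariant probability on a $G$-space, then the set $W$ of all $g\in G$ under which $P$ is strongly invariant is a normal subgroup of $G$, and $G/W$ is left-orderable.
\item[(ii)] Every weakly $G$-invariant probability on every $G$-space is strongly $G$-invariant if and only if $G$ has no nontrivial left-orderable quotient. In particular, if $G$ is generated by elements of finite order, then weak and strong $G$-invariance coincide.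
\item[(iii)] Let $O(G)$ be the least normal subgroup of $G$ with left-orderable quotient. If $G/O(G)$ is locally cyclic, then a $G$-space admits a weakly $G$-invariant probability if and only if it admits a strongly $O(G)$-invariant probability.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:affine} is proved in Section~\ref{sec:affine}, Theorem~\ref{thm:ext} in Sections~\ref{sec:finite}--\ref{sec:ext}, Theorem~\ref{thm:lamp} in Section~\ref{sec:lamp}, and Theorem~\ref{thm:order} in Section~\ref{sec:order}. Only ZFC is assumed; the main uses of the axiom of choice are Tychonoff's theorem and the well-ordering theorem.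

\section{Sets that contain two copies of themselves}\label{sec:affine}

Every nonexistence statement about strong invariance in this paper comes from one observation.

\begin{lemma}\label{lem:double}
Let $(\Omega,\mathcal F)$ be a $G$-space. If there are $E\in\mathcal F^*$ and $g_1,g_2\in G$ such that $g_1E$ and $g_2E$ are disjoint subsets of $E$, then $\mathcal F$ admits no strongly $G$-invariant probability.
\end{lemma}

\begin{proof}
Strong invariance with $A=B=E$ gives $P(g_iE\mid E)=P(E\mid E)=1$ for $i=1,2$. Additivity then gives $P(g_1E\cup g_2E\mid E)=2$, which is impossible.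
\end{proof}

Length is finite only on bounded sets, and these do not form an algebra. The next lemma adjoins their complements. A \emph{ring} of sets is a family that contains $\emptyset$ and is closed under $A\cup B$ and $A\setminus B$, hence under $A\cap B=A\setminus(A\setminus B)$.

\begin{lemma}\label{lem:ring}
Let $\mathcal R$ be a ring of subsets of $\Omega$ with $\Omega\notin\mathcal R$. Call the members of $\mathcal R$ small and their complements large. Suppose that numbers $p(A\mid B)\in[0,1]$ are given for small sets $A\subseteq B\ne\emptyset$, that $p(\,\cdot\mid B)$ is finitely additive with $p(B\mid B)=1$, and that $p$ satisfies \textup{(b)} for small sets. Then the small and the large sets form an algebra $\mathcal F$, and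
\[
P(A\mid B)=\begin{cases} p(A\cap B\mid B)&\text{if $B$ is small,}\\ 1&\text{if $B$ is large and $A$ is large,}\\ 0&\text{if $B$ is large and $A$ is small}\end{cases}
\]
is a probability on $\mathcal F$. Let $G$ act on $\Omega$ and map small sets to small sets. Then $\mathcal F$ is $G$-invariant; $P$ is weakly $G$-invariant if $p(gA\mid gB)=p(A\mid B)$ for all $g$ and all small $A\subseteq B\neq\emptyset$; and $P$ is strongly $G$-invariant if $p(gA\mid B)=p(A\mid B)$ for all $g$ and all small $A,B$ with $A\cup gA\subseteq B\ne\emptyset$.
\end{lemma}

\begin{proof}
For small $A,B$ and complements taken in $\Omega$ we have $A\cup B^c=(B\setminus A)^c$ and $A^c\cup B^c=(A\cap B)^c$, so $\mathcal F$ is an algebra; and $A^c\cap B=B\setminus A$, so a member of $\mathcal F$ meets a small set in a small set. In particular a member of $\mathcal F$ contained in a small set is small. Since $\Omega$ is not a union of two small sets, no set is both small and large, and no two large sets are disjoint. Hence $P$ is well defined.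

For small $B$, (a) follows from the hypotheses on $p$. For large $B$, let $A_1,A_2\in\mathcal F$ be disjoint. Either both are small and so is their union, or exactly one is large and so is their union; additivity holds in both cases, and $P(B\mid B)=P(\Omega\mid B)=1$. For (b), let $A\subseteq B\subseteq C$ with $B\neq\emptyset$. If $C$ is small, all three sets are small and (b) is the hypothesis on $p$. If $C$ is large and $B$ is small, then $A$ is small and $P(B\mid C)=P(A\mid C)=0$. If $B$ and $C$ are large, then $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$.

Each $g\in G$ maps small sets to small sets and large sets to large sets. This gives both kinds of invariance for large conditions $B$; for small $B$ they are the hypotheses on $p$.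
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:affine}]
Let $\mathcal R$ be the family of finite unions of bounded intervals $[c,d)$, including the empty union. The difference of two such intervals is a union of at most two of them, so $\mathcal R$ is a ring. Its members are bounded, so $\mathbb R\notin\mathcal R$, and its nonempty members have positive finite length $\lambda$. Put $p(A\mid B)=\lambda(A)/\lambda(B)$, which satisfies the hypotheses of Lemma~\ref{lem:ring}. A map $g(x)=ax+b$ with $a>0$ sends $[c,d)$ to $[ac+b,ad+b)$, so $g$ preserves $\mathcal R$ and $\lambda(gA)=a\lambda(A)$. The factor $a$ cancels in $p(gA\mid gB)$, and Lemma~\ref{lem:ring} gives a weakly $G$-invariant probability on $\mathcal F$. On the other hand, the maps $x\mapsto x/2$ and $x\mapsto x/2+1$ send $E=[0,2)$ onto the disjoint subsets $[0,1)$ and $[1,2)$, so Lemma~\ref{lem:double} excludes strong invariance.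
\end{proof}

\begin{example}\label{ex:max}
Let $\Omega$ be an infinite totally ordered set on which $G$ acts by order-preserving bijections, and let $\mathcal R$ be the ring of finite subsets, so that $\mathcal F$ consists of the finite and the cofinite sets. For finite $A\subseteq B\neq\emptyset$ let $p(A\mid B)=1$ if $\max B\in A$ and $p(A\mid B)=0$ otherwise. This is a point mass in $B$. For (b), let $A\subseteq B\subseteq C$ be finite with $B\ne\emptyset$. If $\max C\in B$, then $\max B=\max C$, so $p(B\mid C)=1$ and $p(A\mid B)=p(A\mid C)$. If $\max C\notin B$, then $\max C\notin A$ and both sides of (b) are $0$. Since $\max gB=g\max B$, Lemma~\ref{lem:ring} gives a weakly $G$-invariant probability $P$. If $gx\neq x$ for some $g$ and $x$, then $P$ is not strongly invariant under $g$: for $B=\{x,gx\}$, one of $P(\{x\}\mid B)$ and $P(\{gx\}\mid B)$ is $1$ and the other is $0$. The choice $p(A\mid B)=|A|/|B|$ gives a strongly $G$-invariant probability on the same algebra.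
\end{example}

\section{Reduction to measures on finite algebras}\label{sec:finite}

To construct probabilities on large algebras we solve finite problems approximately and pass to a limit. Let $(\Omega,\mathcal F)$ be a $G$-space and let $X=[0,1]^{\mathcal F\times\mathcal F^*}$ with the product topology, which is compact by Tychonoff's theorem. A \emph{condition} on a point $P\in X$ is one of the following equations, for fixed sets in $\mathcal F$ and fixed $g\in G$:
\begin{enumerate}
\item[(A)] $P(B\mid B)=1$, or $P(\Omega\mid B)=1$, or $P(A_1\cup A_2\mid B)=P(A_1\mid B)+P(A_2\mid B)$ with $A_1\cap A_2=\emptyset$;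
\item[(B)] $P(A\mid B)\,P(B\mid C)=P(A\mid C)$ with $A\subseteq B\subseteq C$ and $B\neq\emptyset$;
\item[(S$_g$)] $P(gA\mid B)=P(A\mid B)$ with $A\cup gA\subseteq B\neq\emptyset$;
\item[(W$_g$)] $P(gA\mid gB)=P(A\mid B)$ with $B\ne\emptyset$.
\end{enumerate}
The probabilities on $\mathcal F$ are the points of $X$ that satisfy all conditions of types (A) and (B). A point satisfies a condition \emph{up to $\varepsilon$} if the two sides differ by at most $\varepsilon$.

\begin{lemma}\label{lem:compact}
Let $\Phi$ be a set of conditions. If for every finite $\Phi_0\subseteq\Phi$ and every $\varepsilon>0$ some point of $X$ satisfies the conditions in $\Phi_0$ up to $\varepsilon$, then some point of $X$ satisfies all conditions in $\Phi$.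
\end{lemma}

\begin{proof}
Both sides of a condition $\varphi$ are continuous functions of at most three coordinates, so the set $X_{\varphi,\varepsilon}$ of points that satisfy $\varphi$ up to $\varepsilon$ is closed. By hypothesis, applied with the least of the $\varepsilon$ involved, any finitely many of the sets $X_{\varphi,\varepsilon}$ have a common point. By compactness all of them have a common point.
\end{proof}

Finitely many conditions mention finitely many sets, and these generate a finite subalgebra $\mathcal A$ of $\mathcal F$. Its minimal nonempty members, the \emph{atoms}, partition $\Omega$, and every member of $\mathcal A$ is a union of atoms. A function on $\mathcal A\times\mathcal A^*$ becomes a point of $X$ when we set all other coordinates equal to $0$, so in Lemma~\ref{lem:compact} it is enough to work on $\mathcal A$.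

A \emph{positive measure} on a finite algebra $\mathcal A$ is a finitely additive $v:\mathcal A\to[0,\infty)$ with $v(A)>0$ for all $A\in\mathcal A^*$. It defines
\[
P_v(A\mid B)=\frac{v(A\cap B)}{v(B)},
\]
which satisfies (a), and satisfies (b) because $\frac{v(A)}{v(B)}\cdot\frac{v(B)}{v(C)}=\frac{v(A)}{v(C)}$. A first application supplies the hypothesis of Theorem~\ref{thm:ext} for a large class of groups. A group is \emph{locally finite} if each of its finitely generated subgroups is finite.

\begin{lemma}\label{lem:lf}
If $N$ is locally finite, then every $N$-space admits a strongly $N$-invariant probability.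
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:compact} to all conditions of types (A), (B) and (S$_h$), $h\in N$. Finitely many of them mention only sets in a finite subalgebra $\mathcal A$ and elements of a finite subgroup $H$ of $N$. Let $F_0\subseteq\Omega$ be a finite set that meets every atom of $\mathcal A$. Then $F=HF_0$ is finite and $hF=F$ for $h\in H$. Put $\mu(A)=|A\cap F|$. This is a positive measure on $\mathcal A$, and $|hA\cap F|=|A\cap h^{-1}F|=|A\cap F|$ for $h\in H$. So $P_\mu(hA\mid B)=\mu(hA)/\mu(B)=P_\mu(A\mid B)$ whenever $A,hA,B\in\mathcal A$ and $A\cup hA\subseteq B\neq\emptyset$, and $P_\mu$ satisfies the given conditions exactly.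
\end{proof}

Not every probability on a finite algebra has the form $P_v$, since $P_v(A\mid B)>0$ whenever $A\cap B\neq\emptyset$. But every one is a limit of such. For the probability on $\{1,2,3\}$ that puts all mass on the largest element of the condition, give the points $3,2,1$ the masses $1,\eta,\eta^2$ and let $\eta\to0$. In general a probability on a finite algebra has finitely many levels, each null relative to the one before, and the levels receive the weights $1,\eta,\eta^2,\dots$.

\begin{lemma}\label{lem:approx}
Let $Q$ be a probability on a finite algebra $\mathcal A$ and let $\delta>0$. There is a positive measure $v$ on $\mathcal A$ with $|P_v(A\mid B)-Q(A\mid B)|<\delta$ for all $A\in\mathcal A$, $B\in\mathcal A^*$.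
\end{lemma}

\begin{proof}
Let $B_0=\Omega$ and, as long as $B_j\neq\emptyset$, let $B_{j+1}$ be the union of the atoms $A\subseteq B_j$ with $Q(A\mid B_j)=0$. Then $Q(B_{j+1}\mid B_j)=0$ while $Q(B_j\mid B_j)=1$, so the sequence decreases strictly and $B_m=\emptyset$ for some $m\ge1$. For $\eta>0$ let
\[
v_\eta=\sum_{j<m}\eta^j\,Q(\,\cdot\mid B_j).
\]
Each atom $A$ lies in $B_j\setminus B_{j+1}$ for some $j<m$, and then $Q(A\mid B_j)>0$. So $v_\eta$ is a positive measure.

Fix $A\in\mathcal A$ and $B\in\mathcal A^*$, and let $j<m$ be largest with $B\subseteq B_j$. For $i<j$ we have $B\subseteq B_{i+1}$, so $Q(B\mid B_i)=0$ and $Q(A\cap B\mid B_i)=0$. Since $B\not\subseteq B_{j+1}$, the set $B$ contains an atom in $B_j\setminus B_{j+1}$, so $Q(B\mid B_j)>0$. Dividing numerator and denominator by $\eta^j$, we get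
\[
P_{v_\eta}(A\mid B)=\frac{Q(A\cap B\mid B_j)+O(\eta)}{Q(B\mid B_j)+O(\eta)}\longrightarrow\frac{Q(A\cap B\mid B_j)}{Q(B\mid B_j)}=Q(A\mid B)
\]
as $\eta\to0$, by \eqref{eq:ratio}. There are finitely many pairs $(A,B)$, so a small $\eta$ serves them all.
\end{proof}

\section{Choosing weights along a shift}\label{sec:shift}

Consider Theorem~\ref{thm:ext} when $G$ is generated by $N$ and one element $t$, and let $Q$ be strongly $N$-invariant. For ordinary finitely additive probabilities one would average the translates of $Q$ by $1,t,\dots,t^{M-1}$ and let $M\to\infty$. Here this fails, because (b) is quadratic and an average of probabilities need not be a probability. On $\{1,2,3\}$, average the probability that selects the largest element of the condition with the one that selects the smallest: the values for $\{1\}$ given $\{1,2\}$, for $\{1,2\}$ given $\{1,2,3\}$, and for $\{1\}$ given $\{1,2,3\}$ are all $\frac12$, and $\frac12\cdot\frac12\neq\frac12$.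

Positive measures can be added. So we replace $Q$ on a finite algebra by a positive measure $\mu$, put $v_k(U)=\mu(t^kU)$, and form $\nu=\sum_k w_kv_k$ with weights $w_k\ge0$. Approximate strong $N$-invariance is a system of linear inequalities, which survives any such combination. Translating by $t$ turns $\sum_k w_kv_k$ into $\sum_k w_kv_{k+1}$, so weak invariance under $t$ asks that these two measures define nearly the same probability. Equal weights do not achieve this, because $v_k(U)$ may grow or decay rapidly with $k$, so that the end terms dominate the sums. The weights have to be adapted to the sequence.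

For positive measures $u,v$ on a finite algebra $\mathcal U$ let
\[
d(u,v)=\max\{|P_u(A\mid B)-P_v(A\mid B)| : A\in\mathcal U,\ B\in\mathcal U^*\}.
\]
It is symmetric, unchanged when $u$ or $v$ is multiplied by a positive number, and continuous in the values of $u$ and $v$ on the atoms.

\begin{example}[two atoms]\label{ex:two}
Let $\mathcal U$ have two atoms $A$ and $A^c$, and write $v=(v(A),v(A^c))$ and $s(v)=v(A)/v(\Omega)\in(0,1)$. The only values of $P_v$ that depend on $v$ are $P_v(A\mid\Omega)=s(v)$ and $P_v(A^c\mid\Omega)=1-s(v)$, so $d(u,v)=|s(u)-s(v)|$.

Let $v_k=L^k(2,1)$ for even $k$ and $v_k=L^k(1,2)$ for odd $k$, with $L$ large. The sums $\sum_{k<M}v_k$ and $\sum_{k<M}v_{k+1}$ are dominated by $v_{M-1}$ and $v_M$, so for every $M$ one of them has $s$ near $\frac23$ and the other near $\frac13$. The weights $w_0=L$, $w_1=1$ give $w_0v_0+w_1v_1=L(3,3)$ and $w_0v_1+w_1v_2=L^2(3,3)$. These differ by the scale factor $L$, which weak invariance permits.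

Now let $v_0,\dots,v_M$ be arbitrary, let $\varepsilon>0$ and $M>1/\varepsilon$, and put $\delta_k=s(v_{k+1})-s(v_k)$ for $k<M$. If some $|\delta_k|<\varepsilon$, a single weight $w_k=1$ gives $d<\varepsilon$. Otherwise the $\delta_k$ do not all have the same sign, since then $|s(v_M)-s(v_0)|\ge M\varepsilon>1$. So $\delta_k>0>\delta_l$ for some $k,l$. The function
\[
\tau\mapsto s\big((1-\tau)v_{k+1}+\tau v_{l+1}\big)-s\big((1-\tau)v_k+\tau v_l\big)
\]
is continuous on $[0,1]$ and goes from $\delta_k$ to $\delta_l$, so it vanishes at some $\tau$, and the weights $w_k=1-\tau$, $w_l=\tau$ give $d=0$. One cannot always reach $d=0$: if all $v_k(\Omega)=1$ and $s(v_k)$ increases strictly, then $s(\sum w_kv_{k+1})-s(\sum w_kv_k)=\sum w_k\delta_k/\sum w_k>0$.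
\end{example}

The argument has two parts: the sequence cannot keep moving into new territory, and once it turns back a continuity argument applies. With more atoms, the first part becomes a pigeonhole argument for the cones spanned by $v_0,\dots,v_j$, and the intermediate value theorem is replaced by Brouwer's fixed point theorem: for a finite nonempty set $E$, every continuous map from the simplex $\Delta_E=\{c\in[0,1]^E:\sum_{\beta}c_\beta=1\}$ to itself has a fixed point. The link between $d$, which is defined by ratios, and linear combinations of measures is the convexity of its balls.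

\begin{lemma}\label{lem:cone}
Let $v,u_1,\dots,u_r$ be positive measures on $\mathcal U$ with $d(u_i,v)<\varepsilon$ for all $i$, and let $c_1,\dots,c_r>0$, $r\ge1$. Then $d(\sum_i c_iu_i,v)<\varepsilon$.
\end{lemma}

\begin{proof}
For a positive measure $u$, the inequality $d(u,v)<\varepsilon$ means that
\[
\big(P_v(A\mid B)-\varepsilon\big)\,u(B)<u(A\cap B)<\big(P_v(A\mid B)+\varepsilon\big)\,u(B)
\]
for all $A\in\mathcal U$, $B\in\mathcal U^*$. These inequalities are linear and homogeneous in $u$, so they are preserved by positive multiples and by sums.
\end{proof}

\begin{lemma}[shift lemma]\label{lem:shift}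
For every finite algebra $\mathcal U$ and every $\varepsilon>0$ there is an integer $M\ge1$ with the following property. For all positive measures $v_0,\dots,v_M$ on $\mathcal U$ there are $w_0,\dots,w_{M-1}\ge0$, not all $0$, with
\[
d\Big(\sum_{k<M}w_kv_k,\ \sum_{k<M}w_kv_{k+1}\Big)<\varepsilon .
\]
\end{lemma}

It matters that $M$ depends only on $\mathcal U$ and $\varepsilon$: in the application the measures $v_k$ can be chosen only after $M$ is known.

\begin{proof}
\emph{Cells.} Choose an integer $q$ with $1/q<\varepsilon$ and partition $[0,1]$ into $q$ intervals of length $1/q$. A \emph{cell} is a function that assigns one of these intervals to each pair $(A,B)\in\mathcal U\times\mathcal U^*$. A positive measure $u$ \emph{lies in} the cell that assigns to $(A,B)$ the interval containing $P_u(A\mid B)$. Two measures in the same cell are at $d$-distance at most $1/q<\varepsilon$. Let $M=q^{|\mathcal U\times\mathcal U^*|}$ be the number of cells.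

\emph{Pigeonhole.} For $0\le j\le M$ let $C_j$ be the set of all $\sum_{k\le j}w_kv_k$ with $w_k\ge0$ not all $0$. It consists of positive measures and is closed under sums and positive multiples. Let $E_j$ be the set of cells in which some member of $C_j$ lies. Then $E_0\subseteq E_1\subseteq\dots\subseteq E_M$ are $M+1$ sets with cardinalities between $1$ and $M$, so $E_j=E_{j+1}$ for some $j\le M-1$. Fix such a $j$ and write $E=E_j$.

\emph{The self-map.} The shift $v_k\mapsto v_{k+1}$ carries combinations of $v_0,\dots,v_j$ into $C_{j+1}$, which occupies no cell outside $E$; up to $\varepsilon$, the shift maps $C_j$ into itself. It is not a map on measures, however, since the $v_k$ may be linearly dependent. We therefore fix representatives together with their coefficients. For each $\beta\in E$ choose $y_\beta=\sum_{k\le j}w^\beta_kv_k\in C_j$ that lies in $\beta$, and put $y'_\beta=\sum_{k\le j}w^\beta_kv_{k+1}\in C_{j+1}$. For $c\in\Delta_E$ put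
\[
y(c)=\sum_{\beta\in E}c_\beta y_\beta,\qquad y'(c)=\sum_{\beta\in E}c_\beta y'_\beta\in C_{j+1}.
\]
For $u\in C_{j+1}$ let $\psi_\beta(u)=\max\{0,\varepsilon-d(u,y_\beta)\}$. The cell $\beta$ of $u$ belongs to $E_{j+1}=E$ and $d(u,y_\beta)<\varepsilon$, so $\sum_{\gamma\in E}\psi_\gamma(u)>0$. Hence
\[
c\longmapsto\Big(\frac{\psi_\beta(y'(c))}{\sum_{\gamma\in E}\psi_\gamma(y'(c))}\Big)_{\beta\in E}
\]
is a continuous map from $\Delta_E$ to itself. It shifts, and then records which representatives are close to the result.

\emph{The fixed point.} Let $c$ be a fixed point. If $c_\beta>0$, then $\psi_\beta(y'(c))>0$, that is, $d(y_\beta,y'(c))<\varepsilon$. Lemma~\ref{lem:cone} with $v=y'(c)$ gives $d(y(c),y'(c))<\varepsilon$. Put $w_k=\sum_\beta c_\beta w^\beta_k$ for $k\le j$ and $w_k=0$ for $j<k<M$. These weights are not all $0$, and $y(c)=\sum_{k<M}w_kv_k$, $y'(c)=\sum_{k<M}w_kv_{k+1}$.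
\end{proof}

\section{The extension theorem}\label{sec:ext}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Let $Q$ be a strongly $N$-invariant probability on $\mathcal F$.

\emph{The cyclic case.} Suppose that $G/N$ is cyclic, so that $G$ is generated by $N$ and one element $t$. We apply Lemma~\ref{lem:compact} to all conditions of types (A), (B), (S$_h$) with $h\in N$, and (W$_t$). Fix finitely many of them and $\varepsilon>0$. Let $\mathcal U\subseteq\mathcal F$ be the finite algebra generated by the sets that they mention, and let $\mathcal A$ be the algebra generated by $\mathcal U\cup t\,\mathcal U$, where $t\,\mathcal U=\{tU:U\in\mathcal U\}$. It suffices to find a positive measure $\nu$ on $\mathcal A$ such that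
\begin{enumerate}
\item[(1)] $|P_\nu(hA\mid B)-P_\nu(A\mid B)|\le\varepsilon$ if $h\in N$, $A,hA,B\in\mathcal U$ and $A\cup hA\subseteq B\neq\emptyset$;
\item[(2)] $|P_\nu(tA\mid tB)-P_\nu(A\mid B)|\le\varepsilon$ if $A\in\mathcal U$, $B\in\mathcal U^*$;
\end{enumerate}
the conditions of types (A) and (B) hold exactly for $P_\nu$.

Let $M$ be given by Lemma~\ref{lem:shift} for $\mathcal U$ and $\varepsilon$. Let $\mathcal B\subseteq\mathcal F$ be the finite algebra generated by $t^k\mathcal U$, $0\le k\le M$. For $0\le k<M$ it contains $t^k\mathcal A$, which is the algebra generated by $t^k\mathcal U\cup t^{k+1}\mathcal U$. By Lemma~\ref{lem:approx}, applied to the restriction of $Q$ to $\mathcal B$, there is a positive measure $\mu$ on $\mathcal B$ such that $P_\mu$ and $Q$ differ by less than $\varepsilon/2$ on $\mathcal B\times\mathcal B^*$.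

Let $h,A,B$ be as in (1) and $0\le k\le M$. Since $N$ is normal, $h'=t^kht^{-k}\in N$. We have $t^khA=h'(t^kA)$ and $t^kA\cup t^khA\subseteq t^kB$, so $Q(t^khA\mid t^kB)=Q(t^kA\mid t^kB)$. The corresponding values of $P_\mu$ are $\mu(t^khA)/\mu(t^kB)$ and $\mu(t^kA)/\mu(t^kB)$, and they differ by at most $\varepsilon$:
\begin{equation}\label{eq:star}
|\mu(t^khA)-\mu(t^kA)|\le\varepsilon\,\mu(t^kB).
\end{equation}

For $0\le k\le M$ let $v_k(U)=\mu(t^kU)$, $U\in\mathcal U$; these are positive measures on $\mathcal U$. Take weights $w_0,\dots,w_{M-1}$ from Lemma~\ref{lem:shift}, put $u=\sum_{k<M}w_kv_k$ and $u'=\sum_{k<M}w_kv_{k+1}$, and define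
\[
\nu(A)=\sum_{k<M}w_k\,\mu(t^kA),\qquad A\in\mathcal A .
\]
This is a positive measure on $\mathcal A$. Multiplying \eqref{eq:star} by $w_k$ and summing over $k<M$ gives $|\nu(hA)-\nu(A)|\le\varepsilon\,\nu(B)$, which is (1). For $U\in\mathcal U$ we have $\nu(U)=u(U)$ and $\nu(tU)=u'(U)$. Hence for $A\in\mathcal U$, $B\in\mathcal U^*$,
\[
P_\nu(tA\mid tB)=\frac{\nu(t(A\cap B))}{\nu(tB)}=P_{u'}(A\mid B),\qquad P_\nu(A\mid B)=P_u(A\mid B),
\]
and $d(u,u')<\varepsilon$ gives (2).

Lemma~\ref{lem:compact} now yields a probability $P$ on $\mathcal F$ that is strongly $N$-invariant and weakly invariant under $t$. The elements of $G$ under which $P$ is weakly invariant form a subgroup: if $g,g'$ are such elements, then $P(gg'A\mid gg'B)=P(g'A\mid g'B)=P(A\mid B)$ and $P(g^{-1}A\mid g^{-1}B)=P(gg^{-1}A\mid gg^{-1}B)=P(A\mid B)$. This subgroup contains $t$, and it contains $N$ because strong invariance implies weak invariance. So it is $G$.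

\emph{The locally cyclic case.} Apply Lemma~\ref{lem:compact} to all conditions of types (A), (B), (S$_h$) with $h\in N$, and (W$_g$) with $g\in G$. Finitely many of them are of type (W$_g$) only for $g$ among some $g_1,\dots,g_r$. Let $G'$ be generated by $N$ and $g_1,\dots,g_r$. Then $G'/N$ is a finitely generated subgroup of $G/N$, hence cyclic, and the cyclic case for $G'$ gives a probability that satisfies these conditions exactly.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $G/N$ is what reduces the problem to a single shift, and normality is used for \eqref{eq:star}. Neither can simply be dropped. In both examples below $G$ acts on $\mathcal PG$ by left multiplication and $N$ is finite, so a strongly $N$-invariant probability exists by Lemma~\ref{lem:lf}. A weakly $G$-invariant $P$ would give a finitely additive probability $m=P(\,\cdot\mid G)$ with $m(gA)=P(gA\mid gG)=m(A)$, a left-invariant mean, and we show that there is none.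

Let $G$ be free on $a,b$ and $N=\{1\}$. For a letter $s\in\{a^{\pm1},b^{\pm1}\}$ let $V_s$ be the set of reduced words that begin with $s$. If $g\notin V_a$ then $a^{-1}g\in V_{a^{-1}}$, so $G=V_a\cup aV_{a^{-1}}$ and $m(V_a)+m(V_{a^{-1}})\ge1$. The same holds with $b$ in place of $a$. The four sets $V_s$ are disjoint, so $m(G)\ge2$.

Let $G=\langle h,t\mid h^2=1\rangle$ and $N=\{1,h\}$, so that $G$ is generated by $N$ and $t$ but $N$ is not normal. The elements of $G$ are uniquely words in which $h$ alternates with nonzero powers of $t$. Let $T^+$ and $T^-$ be the sets of words that begin with a positive and with a negative power of $t$, and let $T=T^+\cup T^-$. If $g\notin T^+$ then $t^{-1}g\in T^-$, so $G=T^+\cup tT^-$ and $m(T)\ge1$. The words in $hT$ begin with $h$, so $hT\cap T=\emptyset$ and $m(G)\ge2m(T)\ge2$.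
\end{remark}

\section{The lamplighter group}\label{sec:lamp}

We need a group to which Lemma~\ref{lem:lf} and Theorem~\ref{thm:ext} apply and which still doubles a set. The affine group of the line suggests keeping one dilation and replacing $\mathbb R$ by a ring whose additive group is locally finite. Let $\Omega=\mathbb F_2[x,x^{-1}]$ be the ring of Laurent polynomials over the field with two elements. A polynomial $f=\sum_i f_ix^i$ may be read as a row of lamps indexed by $\mathbb Z$, finitely many of them lit; $t$ moves the pattern one step, and $h_w$ switches the lamps at which $w$ has coefficient $1$.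

\begin{proof}[Proof of Theorem~\ref{thm:lamp}]
Let $N=\{h_w:w\in\Omega\}$, a subgroup of $G$ isomorphic to $(\Omega,+)$. It is a vector space over $\mathbb F_2$, so $r$ elements generate a subgroup of order at most $2^r$, and $N$ is locally finite. Since $th_wt^{-1}(f)=x(x^{-1}f+w)=f+xw$, we have $th_wt^{-1}=h_{xw}$ and $t^{-1}h_wt=h_{x^{-1}w}$. So $N$ is normal in $G$, and $G/N$ is cyclic, generated by $tN$. By Lemma~\ref{lem:lf} and Theorem~\ref{thm:ext}, every $G$-space admits a weakly $G$-invariant probability; this applies to $\mathcal P\Omega$ and to $\mathcal PG$.

Let $E=\mathbb F_2[x]\subseteq\Omega$. Sorting polynomials by their constant term gives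
\[
E=xE\sqcup(1+xE)=tE\sqcup h_1tE ,
\]
so $\mathcal P\Omega$ admits no strongly $G$-invariant probability by Lemma~\ref{lem:double}. For $\mathcal PG$ pull $E$ back along the orbit map $g\mapsto g(0)$. Let $E'=\{g\in G:g(0)\in E\}$, which contains the identity. For $k\in G$ we have $kE'=\{g\in G: k^{-1}g(0)\in E\}=\{g\in G:g(0)\in kE\}$. Hence $E'=tE'\sqcup h_1tE'$, and Lemma~\ref{lem:double} applies again.
\end{proof}

\begin{remark}
The proof shows more. Suppose that $N$ is a locally finite normal subgroup of $G$, that $G/N$ is locally cyclic, and that $a,b\in G$ freely generate a free semigroup $S$, which means that distinct nonempty words in $a,b$ represent distinct elements of $G$. Then every $G$-space admits a weakly $G$-invariant probability, by Lemma~\ref{lem:lf} and Theorem~\ref{thm:ext}. But $\mathcal PG$ admits no strongly $G$-invariant probability, because $aS$ and $bS$ are disjoint subsets of $S$.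
\end{remark}

\section{Left-orderable quotients}\label{sec:order}

How can a weakly invariant probability fail to be strongly invariant? In Theorem~\ref{thm:affine} the map $x\mapsto ax+b$ multiplies the size of a small set by $a$, and $g\mapsto a$ is a homomorphism to the positive reals. In Example~\ref{ex:max} the set $\{gx\}$ is infinitely larger or infinitely smaller than $\{x\}$, and only the direction is recorded. What the two cases have in common is an order on a quotient of $G$. To extract it we compare the sizes of two sets directly.

Let $P$ be a probability on $\mathcal F$. For $A,B\in\mathcal F^*$ let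
\[
\rho(A,B)=\frac{P(A\mid A\cup B)}{P(B\mid A\cup B)}\in[0,\infty],
\]
where $\alpha/0=\infty$ for $\alpha>0$. Numerator and denominator have sum at least $1$, so $0/0$ does not occur. We put $1/\infty=0$ and $\alpha\cdot\infty=\infty\cdot\alpha=\infty$ for $0<\alpha\le\infty$, and we call the products $0\cdot\infty$ and $\infty\cdot0$ \emph{indeterminate}. By definition $\rho(B,A)=1/\rho(A,B)$.

\begin{lemma}\label{lem:rho}
Let $A,B,C\in\mathcal F^*$ and $g\in G$.
\begin{enumerate}
\item[(R1)] If $D\in\mathcal F$, $D\supseteq A\cup B$ and $P(A\cup B\mid D)>0$, then $\rho(A,B)=P(A\mid D)/P(B\mid D)$.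
\item[(R2)] $\rho(A,C)=\rho(A,B)\,\rho(B,C)$ unless the right side is indeterminate.
\item[(R3)] $P$ is strongly invariant under $g$ if and only if $\rho(gA',A')=1$ for all $A'\in\mathcal F^*$.
\item[(R4)] If $P$ is weakly invariant under $g$, then $\rho(gA,gB)=\rho(A,B)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) By (b), $P(A\mid D)$ and $P(B\mid D)$ are the numerator and the denominator of $\rho(A,B)$ multiplied by the positive number $P(A\cup B\mid D)$.

(R2) Let $D=A\cup B\cup C$ and $\alpha=P(A\mid D)$, $\beta=P(B\mid D)$, $\gamma=P(C\mid D)$. Then $\alpha+\beta+\gamma\ge1$. By monotonicity, (R1) applies with this $D$ to each pair of the sets $A,B,C$ whose values are not both $0$.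
\begin{itemize}
\item If $\alpha=\beta=0<\gamma$, then $\rho(A,C)=\rho(B,C)=0$, and $\rho(A,B)\cdot0$ is $0$ or indeterminate.
\item If $\beta=\gamma=0<\alpha$, then $\rho(A,C)=\rho(A,B)=\infty$, and $\infty\cdot\rho(B,C)$ is $\infty$ or indeterminate.
\item If $\alpha=\gamma=0<\beta$, then the right side is $0\cdot\infty$.
\item If at most one of $\alpha,\beta,\gamma$ is $0$, then (R1) applies to all three pairs and the claim reads $\frac\alpha\gamma=\frac\alpha\beta\cdot\frac\beta\gamma$. For $\beta=0$ the right side is $\infty\cdot0$. For $\alpha=0$ both sides are $0$, as $\beta/\gamma$ is finite. For $\gamma=0$ both sides are $\infty$, as $\alpha/\beta>0$. If none is $0$, it is an identity of real numbers.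
\end{itemize}

(R3) If $P$ is strongly invariant under $g$, then $P(gA'\mid A'\cup gA')=P(A'\mid A'\cup gA')$, so $\rho(gA',A')=1$. Conversely, let $A'\cup gA'\subseteq D$ with $A'\neq\emptyset$ (for $A'=\emptyset$ there is nothing to prove). If $P(A'\cup gA'\mid D)=0$, then $P(gA'\mid D)=P(A'\mid D)=0$. Otherwise (R1) gives $P(gA'\mid D)/P(A'\mid D)=1$.

(R4) This follows from $gA\cup gB=g(A\cup B)$.
\end{proof}

We recall the facts about left-orderable groups that we need; the trivial group is left-orderable.
\begin{enumerate}
\item[(L1)] A \emph{positive cone} in a group $K$ is a subset $\Pi$ with $\Pi\Pi\subseteq\Pi$ and $K=\{1\}\sqcup\Pi\sqcup\Pi^{-1}$. It defines a left order by $x<y\iff x^{-1}y\in\Pi$: exactly one of $x<y$, $x=y$, $y<x$ holds by the partition, transitivity follows from $x^{-1}z=(x^{-1}y)(y^{-1}z)$, and $(kx)^{-1}(ky)=x^{-1}y$.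
\item[(L2)] A left-orderable group is torsion-free. If $1<k$, then $k^{n}<k^{n+1}$ for all $n\ge0$, so $1<k^n$ for $n\ge1$; the case $k<1$ is the same with the inequalities reversed.
\item[(L3)] Subgroups of left-orderable groups are left-orderable, by restriction. So is any product $\prod_{i\in I}K_i$ of left-orderable groups: well-order $I$, and for $x\neq y$ put $x<y$ if $x_i<y_i$ at the first index $i$ with $x_i\neq y_i$. This lexicographic order is total, and left multiplication changes neither that index nor the inequality there.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:order}]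
(i) Let $P$ be weakly $G$-invariant. For $A\in\mathcal F^*$ and $g\in G$ put $c_A(g)=\rho(gA,A)$, the factor by which $g$ changes the size of $A$. By (R2) and (R4),
\begin{equation}\label{eq:mult}
c_A(gh)=\rho(ghA,gA)\,\rho(gA,A)=c_A(h)\,c_A(g)\quad\text{unless this is indeterminate,}
\end{equation}
and by (R4),
\begin{equation}\label{eq:inv}
c_A(g^{-1})=\rho(g^{-1}A,A)=\rho(A,gA)=1/c_A(g).
\end{equation}
By (R3), $W=\{g\in G: c_A(g)=1\text{ for all }A\in\mathcal F^*\}$. It contains $1$, and it is a subgroup by \eqref{eq:mult} and \eqref{eq:inv}. It is normal because, for $g\in W$ and $k\in G$, (R4) gives $c_A(kgk^{-1})=\rho(gk^{-1}A,k^{-1}A)=c_{k^{-1}A}(g)=1$.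

One would like to call $g$ positive if it enlarges sets, but $g$ may enlarge one set and shrink another. We let the first set that $g$ changes decide. This also avoids indeterminate products, since \eqref{eq:mult} will be used only when both factors are at least $1$ or one of them equals $1$. Well-order $\mathcal F^*$. For $g\notin W$ let $A_g$ be the first $A$ with $c_A(g)\neq1$, and let
\[
\Pi=\{g\in G\setminus W: c_{A_g}(g)>1\}.
\]
By \eqref{eq:inv}, $A_{g^{-1}}=A_g$ and exactly one of $g,g^{-1}$ lies in $\Pi$. So $G=W\sqcup\Pi\sqcup\Pi^{-1}$. Let $g,h\in\Pi$ and let $A'$ be the earlier of $A_g$ and $A_h$. For $A$ before $A'$ we have $c_A(gh)=1\cdot1=1$. At $A'$, each of $c_{A'}(g)$ and $c_{A'}(h)$ is equal to $1$ or greater than $1$, and at least one is greater than $1$, so $c_{A'}(gh)>1$. Thus $gh\notin W$, $A_{gh}=A'$ and $gh\in\Pi$. For $w\in W$ and $g\in G$, \eqref{eq:mult} gives $c_A(gw)=c_A(g)$ for all $A$, so $\Pi$ is a union of cosets of $W$, and so is $\Pi^{-1}$. Therefore the image of $\Pi$ in $G/W$ is a positive cone, and $G/W$ is left-orderable by (L1).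

(ii) If $G$ has no nontrivial left-orderable quotient and $P$ is weakly $G$-invariant, then $W=G$ by (i), so $P$ is strongly $G$-invariant. Conversely, let $K$ be a nontrivial left-orderable quotient of $G$ with a fixed left order. By (L2), $K$ is infinite. The group $G$ acts on $\Omega=K$ by left multiplication through the quotient map. The action preserves the order, and an element of $G$ with image $k\neq1$ moves the point $1$ to $k$. Example~\ref{ex:max} gives a weakly $G$-invariant probability on the finite and cofinite subsets of $K$ that is not strongly $G$-invariant. Finally, if $G$ is generated by elements of finite order, then by (L2) all generators map to $1$ in any left-orderable quotient, so such a quotient is trivial.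

(iii) We first check that $O(G)$ exists. Let $(W_i)_{i\in I}$ be the family of all normal subgroups of $G$ with left-orderable quotient; it contains $G$. The natural map $G\to\prod_iG/W_i$ has kernel $\bigcap_iW_i$, so $G/\bigcap_iW_i$ is left-orderable by (L3), and $O(G)=\bigcap_iW_i$. If $P$ is weakly $G$-invariant, then $O(G)\subseteq W$ by (i), so $P$ itself is strongly $O(G)$-invariant. Conversely, if $G/O(G)$ is locally cyclic and a strongly $O(G)$-invariant probability exists, then Theorem~\ref{thm:ext} with $N=O(G)$ gives a weakly $G$-invariant one.
\end{proof}

\begin{example}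
For the probability constructed in the proof of Theorem~\ref{thm:affine} and $g(x)=ax+b$, we have $c_A(g)=\lambda(gA)/\lambda(A)=a$ for small $A\neq\emptyset$ and $c_A(g)=1$ for large $A$. So $W$ is the group of translations, and $G/W$ is the multiplicative group of positive reals.

For the lamplighter group, with $N$ and $E$ as in Section~\ref{sec:lamp}, we have $O(G)=N$. Indeed, $N\subseteq O(G)$ by (L2), because every element of $N$ has order at most $2$. Also $G/N\cong\mathbb Z$: if $t^k=h_w$, then evaluating at $0$ gives $w=0$ and evaluating at $1$ gives $x^k=1$, so $k=0$. Hence $O(G)\subseteq N$. By (i), every weakly $G$-invariant probability $P$ on $\mathcal P\Omega$ is strongly $N$-invariant. Then $P(tE\mid E)=P(h_1tE\mid E)$, these numbers have sum $1$, and so $c_E(t)=\frac12$. By \eqref{eq:mult} and \eqref{eq:inv}, $c_E(t^k)=2^{-k}$ for all $k\in\mathbb Z$, and $W=N$. Although $P$ is obtained by compactness, the element $t$ acts on $E$ exactly as the map $x\mapsto x/2$ acts on an interval.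
\end{example}

\begin{thebibliography}{1}

\bibitem{TwoKinds}
\emph{Two kinds of invariance of full conditional probabilities},\\
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/85769}.

\end{thebibliography}
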